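# Full Hausdorff dimension of Dirichlet-improvable matrices for an arbitrary norm

## 1. The balance identity of a critical lattice

These notes turn on one object: a lattice of covolume $1$ whose shortest nonzero vector, measured in a given norm, is as long as it can be. Such a lattice cannot be improved by a small deformation, so its shortest vectors must hold each other in balance, and this balance is an exact identity. This section states and proves it.

Throughout, $m,n\ge1$ are integers, $d=m+n$, vectors of $\mathbb R^d$ are row vectors, and matrices act on the right. We write $|\cdot|$ for the Euclidean norm (the Frobenius norm on rectangular matrices) and $\|\cdot\|$ for the operator norm. Let $G=SL_d(\mathbb R)$, $\Gamma=SL_d(\mathbb Z)$, and let $X=\Gamma\backslash G$ be the space of lattices of covolume $1$ (unimodular lattices), where $\Gamma g$ corresponds to $\mathbb Z^dg$. For $\varepsilon>0$ put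
$$K_\varepsilon=\{\Lambda\in X:\ |v|\ge\varepsilon\ \text{for all}\ 0\ne v\in\Lambda\}.$$
Mahler's criterion says that each $K_\varepsilon$ is compact and that every compact subset of $X$ lies in some $K_\varepsilon$.

Let $\nu$ be a norm on $\mathbb R^d$ and $B_\nu(\rho)=\{x:\nu(x)<\rho\}$.

**Definition (critical radius, critical lattice, minimal vectors).** The critical radius of $\nu$ is
$$r=r_\nu=\sup\{\rho>0:\ \Lambda\cap B_\nu(\rho)=\{0\}\text{ for some unimodular lattice }\Lambda\}.$$
Put $\lambda(\Lambda)=\min_{0\ne v\in\Lambda}\nu(v)$. A lattice $\Lambda\in X$ is critical if $\lambda(\Lambda)=r$. The set of critical lattices is $Z$, and for $\Lambda\in Z$ the set of minimal vectors is $S(\Lambda)=\{v\in\Lambda:\nu(v)=r\}$.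

We have $0<r<\infty$: the lattice $\mathbb Z^d$ shows $r>0$, and Minkowski's theorem shows that every unimodular lattice has a nonzero vector in $B_\nu(\rho)$ once $\operatorname{vol}B_\nu(\rho)>2^d$, so $r$ is at most such a $\rho$. If some $\Lambda$ had $\lambda(\Lambda)>r$, then $\Lambda\cap B_\nu(\lambda(\Lambda))=\{0\}$ would contradict the definition of $r$. Hence $\lambda\le r$ on $X$. The set $S(\Lambda)$ is finite by discreteness.

Fix $C_\nu$ with $\nu(z)\le C_\nu|z|$ for all $z$, and $R$ such that $\nu(z)\le r$ implies $|z|\le R$. By homogeneity $|z|\le (R/r)\nu(z)$, so for every matrix $g$ and vector $v$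
$$|\nu(vg)-\nu(v)|\le C_\nu|v|\,\|g-I\|\le \frac{C_\nu R}{r}\,\|g-I\|\,\nu(v). \tag{1}$$
Thus a matrix $g$ near $I$ changes all the lengths $\nu(v)$ by a factor close to $1$, uniformly in $v$. So $\lambda$ is continuous on $X$. The set $Z$ is closed, and every vector $v\neq0$ of a critical lattice has $|v|\ge r/C_\nu$, so $Z$ is compact. (It is also nonempty: by Mahler's criterion lattices with $\lambda\to r$ have a convergent subsequence.)

Let $\nu^*$ be the dual norm on linear functionals, so that $f(z)\le\nu^*(f)\nu(z)$. By Hahn–Banach, for each $v\in S(\Lambda)$ there is a functional $f_v$ with $\nu^*(f_v)=1$ and $f_v(v)=r$. It need not be unique; we choose one.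

**An example.** Let $d=2$ and $\nu=|\cdot|_\infty$. Here $\operatorname{vol}B_\nu(\rho)=4\rho^2>4$ for $\rho>1$, so $r\le1$, and $\mathbb Z^2$ gives $r=1$. The lattice $\Lambda$ generated by $(0,1)$ and $(1,\frac12)$ consists of the vectors $(b,a+\frac b2)$ with $a,b\in\mathbb Z$. It is critical, with $S(\Lambda)=\{\pm(0,1),\pm(1,\frac12),\pm(1,-\frac12)\}$. Take $f(x,y)=x$ for $v=(1,\pm\frac12)$ and $f(x,y)=y$ for $v=(0,1)$. For $A=\begin{pmatrix}a_{11}&a_{12}\\a_{21}&a_{22}\end{pmatrix}$ the numbers $f_v(vA)$ are $a_{11}\pm\frac12a_{21}$ and $a_{22}$. With weights $\frac12,\frac12,1$ they add up to $a_{11}+a_{22}=\operatorname{tr}A$, and the weights have sum $2=d/r$. This is a general fact.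

**Lemma 1 (balance identity).** Let $\Lambda\in Z$, and choose functionals $f_v$, $v\in S(\Lambda)$, as above. There are numbers $\alpha_v\ge0$ with
$$\sum_{v\in S(\Lambda)}\alpha_vf_v(vA)=\operatorname{tr}A\quad\text{for all }A\in M_d(\mathbb R),\qquad \sum_v\alpha_v=\frac dr. \tag{2}$$

*Proof.* We show that a failure of balance would let us deform $\Lambda$ so as to lengthen all its minimal vectors at once. For $A\in\mathfrak{sl}_d$ (trace zero) let $\ell_v(A)=f_v(vA)$. Suppose $0$ is not in the convex hull of the finite set $\{\ell_v\}$ in the dual of $\mathfrak{sl}_d$. Separating $0$ from this compact convex set, we get $A\in\mathfrak{sl}_d$ and $\eta>0$ with $f_v(vA)\ge\eta$ for all $v\in S(\Lambda)$. Then for small $s>0$ and $v\in S(\Lambda)$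
$$\nu(ve^{sA})\ge f_v(ve^{sA})=r+sf_v(vA)+O(s^2)\ge r+\eta s-O(s^2)>r .$$
By discreteness there is $r'>r$ with $\nu(v)\ge r'$ for all other nonzero $v\in\Lambda$, and by (1) these satisfy $\nu(ve^{sA})\ge(1-O(s))r'>r$ for small $s$. Since $\det e^{sA}=1$, the lattice $\Lambda e^{sA}$ is unimodular, and $\lambda(\Lambda e^{sA})>r$, which is impossible.

So there are $\alpha_v\ge0$ with $\sum\alpha_v=1$ and $\sum\alpha_v\ell_v=0$ on $\mathfrak{sl}_d$. The functional $A\mapsto\sum\alpha_vf_v(vA)$ on $M_d(\mathbb R)$ vanishes on the kernel of the trace, so it is a multiple of the trace. Taking $A=I$ gives the value $r$, so the multiple is $r/d$. Multiply all $\alpha_v$ by $d/r$. $\square$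

We write $\mathbb R^d=\mathbb R^m\times\mathbb R^n$, vectors as $(x,y)$, and functionals as $f(x,y)=x\xi+y\eta$ with columns $\xi\in\mathbb R^m$, $\eta\in\mathbb R^n$. Two choices of $A$ in (2) give all that we need.

**Lemma 2.** (i) If $\Lambda_1,\Lambda_2\in Z$, $g\in G$, $\Lambda_2=\Lambda_1g$ and $S(\Lambda_1)g\subset S(\Lambda_2)$, then $\operatorname{tr}g\le d$.

(ii) Let $\kappa=\frac{mr}{dR}>0$. For every $\Lambda\in Z$ there are $v\in S(\Lambda)$ and a functional $f=(\xi,\eta)$ with $\nu^*(f)=1$, $f(v)=r$ and $|\xi|\ge\kappa$.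

*Proof.* (i) Apply (2) to $\Lambda_1$ with $A=g$. Each $vg$ is minimal in $\Lambda_2$, so $f_v(vg)\le\nu(vg)=r$, and $\operatorname{tr}g=\sum\alpha_vf_v(vg)\le r\sum\alpha_v=d$.

(ii) Apply (2) with $A=\mathrm{diag}(I_m,0)$. With $v=(x_v,y_v)$ and $f_v=(\xi_v,\eta_v)$ it reads $\sum\alpha_vx_v\xi_v=m$. Since $\sum\alpha_v=d/r$, some $v$ has $x_v\xi_v\ge mr/d$. As $|x_v|\le|v|\le R$, we get $|\xi_v|\ge\kappa$. $\square$

Part (i) is strong for diagonal $g$. If $m=n=1$ and $g=\mathrm{diag}(e^\sigma,e^{-\sigma})$, then $\operatorname{tr}g=2\cosh\sigma>2$ unless $\sigma=0$. So this $g$ with $\sigma\ne0$ never carries a critical lattice to a critical lattice while carrying minimal vectors to minimal vectors.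

## 2. Dirichlet-improvable matrices as orbits that stay away from critical lattices

Here is what the identity is for. For $t\in\mathbb R$ let $a_t=\mathrm{diag}(e^{t/m},\dots,e^{t/m},e^{-t/n},\dots,e^{-t/n})$ with $m$ entries $e^{t/m}$ followed by $n$ entries $e^{-t/n}$. For $Y\in M_{n\times m}(\mathbb R)$ let
$$\Lambda_Y=\{(qY-p,q):p\in\mathbb Z^m,\ q\in\mathbb Z^n\}.$$
Every unimodular lattice has a nonzero vector in $\overline{B_\nu(r_\nu)}$. So for each $t$ there is a nonzero $(p,q)$ with $\nu\big(e^{t/m}(qY-p),e^{-t/n}q\big)\le r_\nu$, a statement about how well $qY$ is approximated by integer vectors. We ask for which $Y$ the constant $r_\nu$ can be improved for all large $t$.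

**Definition (Dirichlet-improvable).** $\mathrm{DI}^\nu_{n,m}$ is the set of $Y\in M_{n\times m}(\mathbb R)$ for which there exist $t_0>0$ and $r'<r_\nu$ such that for every $t\ge t_0$ some $p\in\mathbb Z^m$, $q\in\mathbb Z^n\setminus\{0\}$ satisfy $(qY-p,q)a_t\in B_\nu(r')$.

For every norm, $\mathrm{DI}^\nu_{n,m}$ is known to have Lebesgue measure zero. Conjecture 8.5 of "Dynamics on homogeneous spaces" (https://people.brandeis.edu/~kleinboc/Nachdiplom/nachdiplom8.pdf) says that it nevertheless has Hausdorff dimension $mn$ for every norm on $\mathbb R^d$; for $m=n=1$ this is known to hold. We prove it in general, with a strengthening and a limit to the strengthening. Two more sets appear. $\mathrm{BA}$ is the set of badly approximable matrices: those $Y$ for which $\{\Lambda_Ya_t:t\ge0\}$ is bounded (relatively compact) in $X$. $\mathrm{Sing}$ is the set of singular matrices: those $Y$ for which $\Lambda_Ya_t\to\infty$ in $X$ as $t\to\infty$.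

**Theorem A.** For all $m,n\ge1$ and every norm $\nu$ on $\mathbb R^d$, $\dim_H\mathrm{DI}^\nu_{n,m}=mn$.

**Theorem B.** Let $\nu_1,\nu_2,\dots$ be countably many norms on $\mathbb R^d$ and $U\subset M_{n\times m}(\mathbb R)$ nonempty open. Then
$$\dim_H\Big(U\cap\mathrm{BA}\cap\bigcap_i\mathrm{DI}^{\nu_i}_{n,m}\Big)=mn.$$

**Theorem C.** The intersection $\bigcap_\nu\mathrm{DI}^\nu_{n,m}$ over all norms equals $\mathrm{Sing}$. In particular it is disjoint from $\mathrm{BA}$, and its Hausdorff dimension is $<mn$.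

The first move is to read the definition as a statement about the orbit of $\Lambda_Y$.

**Lemma 3.** $Y\in\mathrm{DI}^\nu_{n,m}$ if and only if $\limsup_{t\to\infty}\lambda(\Lambda_Ya_t)<r_\nu$.

*Proof.* If $Y\in\mathrm{DI}^\nu_{n,m}$, with $t_0,r'$ as in the definition, the vector $(qY-p,q)a_t$ is nonzero because $q\ne0$. So $\lambda(\Lambda_Ya_t)<r'$ for $t\ge t_0$. Conversely, suppose the limsup is $<r_\nu$ and choose $r'<r_\nu$ above it. For all large $t$ some $(p,q)\neq(0,0)$ has $(qY-p,q)a_t\in B_\nu(r')$. If $q=0$, then $p\ne0$ and $\nu\big((-p,0)a_t\big)=e^{t/m}\nu((p,0))\ge e^{t/m}\min_{0\ne p'\in\mathbb Z^m}\nu((p',0))$. This minimum is positive, so the right side exceeds $r'$ for large $t$. Hence $q\ne0$ once $t$ is large. $\square$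

Since $\lambda<r_\nu$ exactly off $Z$, a bounded orbit that eventually stays outside a fixed neighborhood of the critical set $Z$ gives $Y\in\mathrm{DI}^\nu_{n,m}$.

**Rational matrices.** If $Y$ has rational entries with common denominator $N$, take $q=(N,0,\dots,0)$ and $p=qY$. The vectors $(0,e^{-t/n}q)$ tend to $0$, so $Y\in\mathrm{DI}^\nu_{n,m}$ for every $\nu$. These are countably many points, so they say nothing about dimension.

**More notation.** Put $D=mn$, $c=\frac1m+\frac1n$, and for $M\in M_{n\times m}(\mathbb R)=\mathbb R^D$ let $u_M=\begin{pmatrix}I_m&0\\M&I_n\end{pmatrix}$, so $(x,y)u_M=(x+yM,y)$. Then $\Lambda_Y=\mathbb Z^du_Y$. Applying $u_Ma_t$ and $a_tu_{e^{ct}M}$ to $(x,y)$ gives $(e^{t/m}(x+yM),e^{-t/n}y)$ in both cases, hence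
$$u_Ma_t=a_tu_{e^{ct}M},\qquad\Lambda_{Y+M}a_t=\Lambda_Ya_t\,u_{e^{ct}M}. \tag{3}$$
So moving $Y$ moves $\Lambda_Ya_t$ along the leaf $\{\Lambda_Y a_tu_M:M\in\mathbb R^D\}$, expanded by the factor $e^{ct}$. Let $Q=[0,1)^D$ and $C_0=1+\sqrt D$. If all entries of $M$ lie in $[-1,1]$, then $\|u_M\|\le1+|M|\le C_0$. Let $G_\delta=\{g\in G:\|g-I\|<\delta\}$. For $\delta\le\frac12$ and $g\in G_\delta$,
$$\|g\|\le\tfrac32,\qquad\|g^{-1}\|\le2,\qquad\|g^{-1}-I\|=\|g^{-1}(I-g)\|\le2\delta. \tag{4}$$

## 3. Bounded orbits: enough for the sup norm in the plane, not for the Euclidean norm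

A sensible first attempt is to hope that badly approximable matrices are Dirichlet-improvable. Let $m=n=1$, so $a_t=\mathrm{diag}(e^t,e^{-t})$.

**The sup norm.** Here $r=1$, and we claim that every critical lattice contains $(1,0)$ or $(0,1)$. For each $\eta>0$ the box $|x|<1+\eta$, $|y|<1$ has area $>4$, so by Minkowski it contains a nonzero vector of $\Lambda$. That vector has $|x|\ge1$, since $\Lambda$ is critical. Letting $\eta\to0$, discreteness gives a vector $v=(1,y)\in\Lambda$ with $|y|<1$. In the same way there is $w=(x,1)\in\Lambda$ with $|x|<1$. If $xy=0$, the claim holds. If $x,y>0$, then $v-w=(1-x,y-1)$ is a nonzero vector of the open square. If $x,y<0$, then $v+w=(1+x,1+y)$ is one. Both are impossible. If $xy<0$, the determinant of $v,w$ is $1-xy\in(1,2)$, but it must be an integer. This proves the claim.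

Now let $Y\in\mathrm{BA}$, with $\Lambda_Ya_t\in K_\varepsilon$ for all $t\ge0$, and suppose $\limsup\lambda(\Lambda_Ya_t)=1$. By compactness $\Lambda_Ya_{t_k}\to\Lambda\in Z$ for some $t_k\to\infty$. For every real $s$, $\Lambda_Ya_{t_k+s}\to\Lambda a_s$, so $\Lambda a_s\in K_\varepsilon$. But $\Lambda a_s$ contains $(e^s,0)$ or $(0,e^{-s})$, which is shorter than $\varepsilon$ for a suitable $s$ of one sign. This is a contradiction. By Lemma 3, $\mathrm{BA}\subset\mathrm{DI}^\nu_{1,1}$ for the sup norm.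

The argument uses that critical lattices have a minimal vector on a coordinate axis. Without this it stops.

**The Euclidean norm.** Recall the classical fact that in the plane $r^2=2/\sqrt3$, attained by the hexagonal lattice. Let $Y=\frac{1-\sqrt3}2$ and $Y'=\frac{1+\sqrt3}2$. We show $Y\in\mathrm{BA}$ but $Y\notin\mathrm{DI}^\nu_{1,1}$. Consider
$$\Xi=\{(qY-p,\ qY'-p):p,q\in\mathbb Z\},\qquad\Lambda=3^{-1/4}\,\Xi .$$
The covolume of $\Xi$ is $Y'-Y=\sqrt3$, so $\Lambda$ is unimodular. The basis $(1,1)$, $(Y,Y')$ of $\Xi$ has squared lengths $2$ and $Y^2+Y'^2=2$ and inner product $Y+Y'=1$. So $\Lambda$ is hexagonal with minimal squared length $2/\sqrt3$: it is critical. Let $\eta=2+\sqrt3$, whose conjugate is $2-\sqrt3=\eta^{-1}$. Since $\eta\cdot1=3-2Y$ and $\eta Y=Y-1$, and $\det\begin{pmatrix}3&-2\\-1&1\end{pmatrix}=1$, multiplication by $\eta$ maps $\mathbb Z+\mathbb ZY$ onto itself. Hence $\Lambda a_{t_1}=\Lambda$ for $t_1=\log\eta$, and the orbit of $\Lambda$ is periodic. Finally $qY'-p=(qY-p)+\sqrt3\,q$,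 so
$$\Lambda=\Lambda_Yh,\qquad h=\begin{pmatrix}3^{-1/4}&3^{-1/4}\\0&3^{1/4}\end{pmatrix},\qquad a_{-t}ha_t\longrightarrow\mathrm{diag}(3^{-1/4},3^{1/4})=a_{-t_2},\quad t_2=\tfrac14\log3 .$$
From $\Lambda_Ya_t\,(a_{-t}ha_t)=\Lambda a_t$ we see that the orbit of $\Lambda_Y$ is bounded, and, with $t=kt_1$, that $\Lambda_Ya_{kt_1-t_2}\to\Lambda$. So $\lambda(\Lambda_Ya_{kt_1-t_2})\to r_\nu$, and $Y\notin\mathrm{DI}^\nu_{1,1}$ by Lemma 3.

So boundedness alone is not enough. We shall build, inside the bounded orbits, a Cantor set of $Y$ whose orbits avoid a neighborhood of $Z$. For this we must know that the matrices $M$ with $\Lambda u_Ma_s$ near $Z$ form a small set.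

## 4. Near-critical points on an expanding leaf

**What cannot be true.** Fix $\Lambda$ and let $M$ range over $\overline Q$. It is false in general that few $M$ lead near $Z$. Take $m=n=1$, the sup norm and $\Lambda=\mathbb Z^2$. The lattice $\Lambda u_M$ consists of the vectors $(p+qM,q)$; if $q=0$ the first coordinate is an integer, and otherwise $|q|\ge1$. So $\Lambda u_M$ is critical for every $M$: a whole leaf lies in $Z$. Here $(1,0)$ is a minimal vector whose $\mathbb R^n$-component is $0$. We set such lattices aside. For $\theta>0$ let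
$$Z_\theta=\{\Lambda\in Z:\ |y|\ge\theta\text{ for all }(x,y)\in S(\Lambda)\}.$$
Critical lattices outside $Z_\theta$ are treated as the axis vectors were in Section 3: a minimal vector nearly in $\mathbb R^m\times\{0\}$ becomes short when one goes back in time, and bounded orbits forbid this.

**What is true, and why.** Suppose $\Lambda u_Ma_s\in Z_\theta$, and take $v\in S(\Lambda u_Ma_s)$ and $f=(\xi,\eta)$ from Lemma 2(ii). Write $v=wu_Ma_s$ with $w=(x,y)\in\Lambda$. For every $M'$
$$f(wu_{M'}a_s)=r+e^{s/m}\,y(M'-M)\xi .$$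
Since $y\ne0$ and $\xi\neq0$, there are $M'$ arbitrarily near $M$ with $y(M'-M)\xi>0$, and then $\nu(wu_{M'}a_s)>r$. So $M$ lies on the boundary of the convex set $\{M':\nu(wu_{M'}a_s)\le r\}$, and such a boundary has measure zero. The choice of $w$ matters. For the lattice $\Lambda$ of Section 1 generated by $(0,1)$ and $(1,\frac12)$, which lies in $Z_{1/2}$, take $s=0$ and $M=0$. The minimal vector $w=(0,1)$ gives the set $\{M':|(M',1)|_\infty\le1\}=[-1,1]$, with $0$ in its interior. The vector $w=(1,\frac12)$ with $f(x,y)=x$ gives $\{M':|1+\frac{M'}2|\le1\}=[-4,0]$, with $0$ on the boundary.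

One obstacle remains: $s$ varies over an interval, and a one-parameter family of boundaries could sweep out positive measure. The trace inequality of Lemma 2(i) prevents this, since with a fixed set of minimal vectors there is essentially one possible time $s$. The next lemma makes this quantitative, with room for $g\in G_\delta$.

For $\Lambda\in X$, $T,\theta>0$ and $0<\delta\le\frac12$ let
$$E_\delta(\Lambda)=\{M\in\overline Q:\ \Lambda u_Ma_sg\in Z_\theta\text{ for some }s\in[0,T],\ g\in G_\delta\}.$$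
This set is relatively open in $\overline Q$: if $M$ belongs to it through $(s,g)$, then $u_{M'}a_s\,u_{e^{cs}(M-M')}g=u_Ma_sg$ by (3), so $M'$ near $M$ belongs to it through $(s,u_{e^{cs}(M-M')}g)$. In particular it is measurable.

**Lemma 4.** Given $\varepsilon,\theta,T>0$ there is $C$ such that $|E_\delta(\Lambda)|\le C\sqrt\delta$ for all $\Lambda\in K_\varepsilon$ and $0<\delta\le\frac12$.

*Proof.* Constants $C_1,C_2,\dots$ depend only on $\nu,m,n,\varepsilon,\theta,T$. If $\delta>\theta/(4R)$, the bound $|E_\delta|\le1\le(4R/\theta)^{1/2}\sqrt\delta$ suffices. So assume $\delta\le\theta/(4R)$.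

**Step 1: finitely many patterns.** This step reduces to points $M$ at which the same vectors of $\Lambda$ become minimal. For each $M\in E_\delta(\Lambda)$ fix $s_M\in[0,T]$ and $g_M\in G_\delta$ as in the definition, and put
$$h_M=u_Ma_{s_M}g_M,\qquad F_M=S(\Lambda h_M)h_M^{-1}\subset\Lambda .$$
Since $\|h_M^{-1}\|\le\|g_M^{-1}\|\,\|a_{-s_M}\|\,\|u_{-M}\|\le2e^TC_0$, all vectors of $F_M$ have norm at most $R_1:=2Re^TC_0$. Distinct vectors of $\Lambda\in K_\varepsilon$ are at distance $\ge\varepsilon$. Hence the balls of radius $\varepsilon/2$ about the vectors of norm $\le R_1$ are disjoint and lie in a ball of radius $R_1+\varepsilon/2$, and there are at most $N=(1+2R_1/\varepsilon)^d$ such vectors. So there are at most $2^N$ possible sets $F_M$. Fix one, $F$, and let $E_F=\{M\in E_\delta(\Lambda):F_M=F\}$, which we may assume nonempty.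

**Step 2: on $E_F$ the time is determined up to $O(\sqrt\delta)$.** Let $M,M'\in E_F$, $s=s_M$, $s'=s_{M'}$. The matrix $h_M^{-1}h_{M'}$ maps $\Lambda h_M$ to $\Lambda h_{M'}$, both critical, and maps $S(\Lambda h_M)=Fh_M$ onto $Fh_{M'}=S(\Lambda h_{M'})$. By Lemma 2(i), $\operatorname{tr}(h_M^{-1}h_{M'})\le d$. Now $h_M^{-1}h_{M'}=g_M^{-1}\beta g_{M'}$ with $\beta=a_{-s}u_{M'-M}a_{s'}$ and $\|\beta\|\le C_1:=e^{2T}C_0$. By (4),
$$\|g_M^{-1}\beta g_{M'}-\beta\|\le\|g_M^{-1}-I\|\,\|\beta\|\,\|g_{M'}\|+\|\beta\|\,\|g_{M'}-I\|\le2\delta C_1\cdot\tfrac32+C_1\delta=4C_1\delta .$$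
The matrix $\beta$ is block lower triangular with diagonal blocks $e^{(s'-s)/m}I_m$ and $e^{-(s'-s)/n}I_n$. Since $|\operatorname{tr}A|\le d\|A\|$,
$$\psi(s'-s)\le4dC_1\delta,\qquad\psi(\sigma):=me^{\sigma/m}+ne^{-\sigma/n}-d .$$
Here $\psi(0)=\psi'(0)=0$ and $\psi''(\sigma)=\frac1me^{\sigma/m}+\frac1ne^{-\sigma/n}\ge\frac1d$ (use the first term if $\sigma\ge0$, the second if $\sigma\le0$). By Taylor's formula $\psi(\sigma)\ge\sigma^2/(2d)$, so
$$|s_M-s_{M'}|\le C_2\sqrt\delta\qquad(M,M'\in E_F).$$
Fix $s_0=s_{M_0}$ for one $M_0\in E_F$.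

**Step 3: a vector and a functional for each point.** This step makes the convexity argument uniform. Let $M\in E_F$, $s=s_M$, $g=g_M$. Lemma 2(ii) for $\Lambda h_M$ gives $v\in S(\Lambda h_M)$ and $f_M=(\xi_M,\eta_M)$ with $\nu^*(f_M)=1$, $f_M(v)=r$, $|\xi_M|\ge\kappa$. Put $w=vh_M^{-1}=(x,y)\in F$. As $\Lambda h_M\in Z_\theta$, the $\mathbb R^n$-component of $v$ has norm $\ge\theta$. Now $wu_Ma_s=vg^{-1}$ has $\mathbb R^n$-component $e^{-s/n}y$, and $|vg^{-1}-v|\le2\delta R$, so
$$|y|\ge e^{-s/n}|y|\ge\theta-2R\delta\ge\theta/2 .$$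
Moreover, for every $w\in F$ and every $M\in E_F$, with $s=s_M$, $g=g_M$, we have $|w|\le R_1$ and
$$|wu_Ma_{s_0}-wh_M|\le|wu_M|\big(\|a_{s_0}-a_s\|+\|a_s\|\,\|I-g\|\big)\le R_1C_0\big(e^TC_2\sqrt\delta+e^T\delta\big)\le C_3\sqrt\delta . \tag{5}$$
Let $\mathcal U$ be a finite set of unit row vectors of $\mathbb R^m$ such that every nonzero column $\xi$ has some $u\in\mathcal U$ with $u\xi\ge|\xi|/2$; it exists by compactness of the unit sphere. Choosing such a $u$ for $\xi_M$, we split $E_F$ into at most $N|\mathcal U|$ sets $E_{F,w,u}$ according to the chosen $w$ and $u$.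

**Step 4: two points of $E_{F,w,u}$ in one special direction are close.** Let $M,M'\in E_{F,w,u}$ and $f=f_M$, $\xi=\xi_M$. Put $C_4=C_\nu C_3$. Since $w\in F$, the vector $wh_{M'}$ is minimal in $\Lambda h_{M'}$, so (5) for $M'$ gives
$$f(wu_{M'}a_{s_0})\le\nu(wu_{M'}a_{s_0})\le r+C_4\sqrt\delta .$$
Since $f(wh_M)=r$ and $|f(z)|\le\nu(z)\le C_\nu|z|$, (5) for $M$ gives $f(wu_Ma_{s_0})\ge r-C_4\sqrt\delta$. Subtracting, and noting $w(u_{M'}-u_M)a_{s_0}=(e^{s_0/m}y(M'-M),0)$, we get $e^{s_0/m}y(M'-M)\xi\le2C_4\sqrt\delta$, and as $s_0\ge0$,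
$$y(M'-M)\xi\le2C_4\sqrt\delta .$$
Let $e=y^{\mathsf T}u/|y|\in M_{n\times m}(\mathbb R)$. It has Frobenius norm $1$ and depends only on $w$ and $u$. If $M'-M=\zeta e+\Delta$ with $\zeta>0$, then $y(M'-M)\xi=\zeta|y|\,u\xi+y\Delta\xi\ge|y||\xi|(\zeta/2-|\Delta|)$, so
$$\tfrac\theta2\,\kappa\,\big(\tfrac\zeta2-|\Delta|\big)\le2C_4\sqrt\delta \tag{6}$$
(trivially so if $\zeta/2<|\Delta|$). Now let $M,M'$ be points of the compact set $\overline{E_{F,w,u}}$ with $M'-M=\zeta e$, $\zeta>0$. Approximating both by points of $E_{F,w,u}$ we get (6) with errors $\Delta\to0$, hence $\zeta\le C_5\sqrt\delta$ with $C_5=8C_4/(\theta\kappa)$.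

**Step 5: summation.** By Step 4 every line parallel to $e$ meets $\overline{E_{F,w,u}}$ in a set of diameter $\le C_5\sqrt\delta$. The projection of $\overline Q$ along $e$ to the hyperplane orthogonal to $e$ is bounded. Fubini's theorem gives $|\overline{E_{F,w,u}}|\le C_6\sqrt\delta$. These sets cover $E_\delta(\Lambda)$, and there are at most $2^NN|\mathcal U|$ of them. $\square$

## 5. Equidistribution of expanded cubes

To stay inside bounded orbits we need that most children of a cube return to a fixed compact set. This follows from mixing. The lemma is of the type found in Kleinbock–Margulis, *Bounded orbits of nonquasiunipotent flows on homogeneous spaces*, 1996; we prove it. Let $\mu$ be the $G$-invariant probability measure on $X$. The Howe–Moore theorem gives mixing: $\int\varphi(xa_t)\psi(x)\,d\mu\to\int\varphi\,d\mu\int\psi\,d\mu$ as $t\to\infty$ for $\varphi,\psi\in L^2(X)$.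

**Lemma 5.** For $\varphi\in C_c(X)$ and compact $K\subset X$, $\int_Q\varphi(\Lambda u_Ma_t)\,dM\to\int\varphi\,d\mu$ as $t\to\infty$, uniformly in $\Lambda\in K$.

*Proof.* **Step 1: thicken the leaf.** Mixing sees only functions on $X$, so we replace the cube $Q$ by an open set of $G$. Let $W$ be the group of matrices $p=\begin{pmatrix}A&B\\0&A'\end{pmatrix}\in G$. The product is $u_Mp=\begin{pmatrix}A&B\\MA&MB+A'\end{pmatrix}$, so $(M,p)\mapsto u_Mp$ is a diffeomorphism of $M_{n\times m}(\mathbb R)\times W$ onto the open set of $g\in G$ with invertible upper left block. Haar measure of $G$, invariant on both sides, is there invariant under $u_M\mapsto u_{M_1}u_M$ and $p\mapsto pp_1$. So, suitably normalized, it is $dg=dM\,d\rho(p)$ with $\rho$ a right Haar measure on $W$. Conjugation $p\mapsto a_{-t}pa_t$ fixes $A,A'$ and replaces $B$ by $e^{-ct}B$. Given $\eta>0$, let $V$ be the set of $p\in W$ with $|A-I|,|A'-I|,|B|$ all smaller than some small number. Then $V$ is open and relatively compact in $W$,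 $a_{-t}Va_t\subset V$ for $t\ge0$, and by uniform continuity $|\varphi(xq)-\varphi(x)|<\eta$ for $x\in X$, $q\in V$. Let $\chi$ be the indicator function of $\{u_Mp:M\in Q,p\in V\}$. Since $u_Mpa_t=u_Ma_t(a_{-t}pa_t)$,
$$\Big|\int_Q\varphi(\Lambda u_Ma_t)\,dM-\frac1{\rho(V)}\int_G\chi(g)\varphi(\Lambda ga_t)\,dg\Big|\le\eta\qquad(t\ge0). \tag{7}$$

**Step 2: pass to $X$.** Write $\Lambda=\Gamma g_0$ with $g_0$ in a compact set $\widetilde K\subset G$ that projects onto a set containing $K$. Let $\kappa_0$ be the constant with $\int_GF\,dg=\kappa_0\int_X\sum_{\gamma\in\Gamma}F(\gamma g)\,d\mu(\Gamma g)$. By left invariance the integral over $G$ in (7) is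
$$\int_G\chi(g_0^{-1}g)\varphi(\Gamma ga_t)\,dg=\int_X\varphi(xa_t)\psi_{g_0}(x)\,d\mu(x),\qquad\psi_{g_0}(\Gamma g)=\kappa_0\sum_{\gamma\in\Gamma}\chi(g_0^{-1}\gamma g),$$
and $\int_X\psi_{g_0}\,d\mu=\int_G\chi\,dg=\rho(V)$.

**Step 3: uniformity.** Let $\Omega$ be a compact set containing the support of $\chi$. If $\gamma,\gamma'$ both contribute to $\psi_{g_0}(\Gamma g)$, then $\gamma\gamma'^{-1}\in g_0\Omega\Omega^{-1}g_0^{-1}$. As $\Gamma$ is discrete, the number of contributing $\gamma$ is bounded uniformly for $g_0\in\widetilde K$. So the $\psi_{g_0}$ are uniformly bounded. Also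
$$\|\psi_{g_0}-\psi_{g_1}\|_{L^1(X)}\le\|\chi(g_0^{-1}\,\cdot)-\chi(g_1^{-1}\,\cdot)\|_{L^1(G)}\to0\quad\text{as }g_1\to g_0 .$$
With $\|\cdot\|_2^2\le\|\cdot\|_\infty\|\cdot\|_1$ we see that $g_0\mapsto\psi_{g_0}\in L^2(X)$ is continuous on $\widetilde K$, so its image is compact. The functionals $\psi\mapsto\int\varphi(xa_t)\psi\,d\mu-\int\varphi\int\psi$ on $L^2(X)$ tend to $0$ pointwise by mixing and are Lipschitz with constant $2\|\varphi\|_2$ for all $t$, so they tend to $0$ uniformly on compact sets. Hence $\frac1{\rho(V)}\int_X\varphi(xa_t)\psi_{g_0}\,d\mu\to\int\varphi\,d\mu$ uniformly for $g_0\in\widetilde K$. By (7), and since $\eta$ was arbitrary, the lemma follows. $\square$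

**Choice of the compact set.** Let $\lambda_1(\Lambda)$ be the Euclidean length of a shortest nonzero vector. For $\varepsilon'\in(0,1]$ the function $\varphi=\min\{1,\max\{0,\lambda_1/\varepsilon'-1\}\}$ is continuous with $0\le\varphi\le1_{K_{\varepsilon'}}$, and it tends to $1$ pointwise as $\varepsilon'\to0$. Fix $\varepsilon'$ with $\int\varphi\,d\mu\ge\frac78$, and put $\varepsilon=\varepsilon'/C_0$. For an integer $b\ge2$ let $T=T_b=\frac{\log b}c$, so $e^{cT}=b$. Lemma 5 for $K=K_\varepsilon$ gives $b_0$ such that for all $b\ge b_0$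
$$\big|\{M\in Q:\Lambda u_Ma_T\in K_{\varepsilon'}\}\big|\ge\tfrac34\qquad\text{for all }\Lambda\in K_\varepsilon . \tag{8}$$

## 6. Cubes, bad sets, and chains that give Dirichlet improvability

From now on fix an integer $b\ge\max(b_0,8^4)$, with $T=T_b$, and put $\varepsilon_1=\varepsilon e^{-T}/C_0$. None of $\varepsilon,b_0,T,\varepsilon_1$ depends on a norm.

**Cubes.** A level-$k$ cube ($k\ge0$) is $I=Y_I+b^{-k}Q$ with $Y_I\in b^{-k}\mathbb Z^D$. Put $\Lambda_I=\Lambda_{Y_I}a_{kT}$. By (3) and $e^{ckT}=b^k$,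
$$\Lambda_{Y_I+b^{-k}M}\,a_{kT+s}=\Lambda_Iu_Ma_s . \tag{9}$$
So the piece of orbit over $[kT,(k+1)T]$ of a point of $I$ is described by $\Lambda_I$ and $M\in Q$. The cube $I$ has $b^D$ children, the level-$(k+1)$ cubes contained in it.

**Claim (good children).** If $\Lambda_I\in K_\varepsilon$, at least $\frac34b^D$ children $J$ of $I$ have $\Lambda_J\in K_\varepsilon$. To see this, write a child as $J=Y_I+b^{-k}(M_0+b^{-1}Q)$, so that $\Lambda_J=\Lambda_Iu_{M_0}a_T$ by (9). The set in (8) for $\Lambda=\Lambda_I$ has measure $\ge\frac34$, and the sets $M_0+b^{-1}Q$ have measure $b^{-D}$, so at least $\frac34b^D$ of them contain a point $M=M_0+b^{-1}M_1$, $M_1\in Q$, of it. For such $M$, $\Lambda_Iu_Ma_T=\Lambda_Iu_{M_0}a_Tu_{M_1}=\Lambda_Ju_{M_1}\in K_{\varepsilon'}$ by (3). As $|vu_{M_1}|\le C_0|v|$, this gives $\Lambda_J\in K_{\varepsilon'/C_0}=K_\varepsilon$.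

**Parameters of a norm $\nu$.** Choose, in this order,

1. $\tau>0$ with $2Re^{-\tau/m}<\varepsilon_1/2$;
2. $\theta>0$ with $2\theta e^{\tau/n}<\varepsilon_1/2$;
3. $C>0$, the constant of Lemma 4 for $(\varepsilon,\theta,T)$;
4. $\delta\in(0,\min(\frac14,\frac\theta{2R})]$, to be made small; then $p=C\sqrt{2\delta}$, and $L$ is the least integer with $2\sqrt D\,b^{1-L}\le\delta$.

Minimality of $L$ gives $b^L<2\sqrt Db^2/\delta$. Since $b\ge8^4$, $8^L\le b^{L/4}$, and
$$p\,8^L\le C\sqrt{2\delta}\,\Big(\frac{2\sqrt Db^2}\delta\Big)^{1/4}=O(\delta^{1/4}). \tag{10}$$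
So $p8^L$ is as small as we like if $\delta$ is small.

**Bad sets.** For a level-$k$ cube with $\Lambda_I\in K_\varepsilon$ let $\mathrm{Bad}(I)=\{Y_I+b^{-k}M:M\in Q\cap E_{2\delta}(\Lambda_I)\}$. Lemma 4 with $2\delta\le\frac12$ gives $|\mathrm{Bad}(I)|\le p|I|$. For a chain of cubes $I_{k_0}\supset I_{k_0+1}\supset\cdots$ (with $I_k$ of level $k$ and $\Lambda_{I_k}\in K_\varepsilon$) and $k\ge j\ge k_0$ put
$$P_j(I_k)=\frac{|\mathrm{Bad}(I_j)\cap I_k|}{|I_k|}.$$
The next lemma says how little has to be avoided: $L$ generations after $I_j$, the cube must not lie entirely inside $\mathrm{Bad}(I_j)$.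

**Lemma 6.** Let $I_{k_0}\supset I_{k_0+1}\supset\cdots$ be a chain of cubes with $\Lambda_{I_k}\in K_\varepsilon$ for all $k\ge k_0$, and let $Y\in\bigcap_k\overline{I_k}$. If $P_j(I_{j+L})<1$ for all $j\ge k_0$, then $Y\in\mathrm{BA}\cap\mathrm{DI}^\nu_{n,m}$.

*Proof.* **Step (a): the orbit is bounded.** For $t\ge k_0T$ write $t=kT+s$ with $k\ge k_0$, $0\le s\le T$. By (9), $\Lambda_Ya_t=\Lambda_{I_k}u_Ma_s$ with $M\in\overline Q$. A nonzero vector of it is $v=v_0u_Ma_s$ with $v_0\in\Lambda_{I_k}$, and $\varepsilon\le|v_0|\le\|u_{-M}\|\,\|a_{-s}\|\,|v|\le C_0e^T|v|$. So $\Lambda_Ya_t\in K_{\varepsilon_1}$ for $t\ge k_0T$. The rest of the orbit is the continuous image of a compact interval, so $Y\in\mathrm{BA}$.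

**Step (b): for $t\ge k_0T$ there is no $g\in G_\delta$ with $\Lambda_Ya_tg\in Z_\theta$.** This is what the bad sets are for. Suppose there is one, and write $t=jT+s$, $j\ge k_0$, $0\le s\le T$, and $Y=Y_{I_j}+b^{-j}M$, so $\Lambda_{I_j}u_Ma_sg\in Z_\theta$. Let $Y'=Y_{I_j}+b^{-j}M'$ be any point of $I_{j+L}$; then $M'\in Q$. Both $Y$ and $Y'$ lie in $\overline{I_{j+L}}$, so $|M-M'|\le\sqrt D\,b^{-L}$. With $g'=u_{e^{cs}(M-M')}g$ we have $\Lambda_{I_j}u_{M'}a_sg'=\Lambda_{I_j}u_Ma_sg\in Z_\theta$ by (3). Since $e^{cs}\le b$ and $\|u_N-I\|\le|N|$,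
$$\|g'-I\|\le\|u_{e^{cs}(M-M')}-I\|\,\|g\|+\|g-I\|<\tfrac32\sqrt D\,b^{1-L}+\delta\le2\delta .$$
So $M'\in E_{2\delta}(\Lambda_{I_j})$, that is, $Y'\in\mathrm{Bad}(I_j)$. As $Y'$ was arbitrary, $P_j(I_{j+L})=1$, a contradiction.

**Step (c): for $t\ge k_0T+\tau$ there is no $g\in G_\delta$ with $\Lambda_Ya_tg\in Z$.** Here boundedness disposes of the critical lattices outside $Z_\theta$. Suppose $\Lambda'=\Lambda_Ya_tg\in Z$ with $g\in G_\delta$. By (b), $\Lambda'\notin Z_\theta$, so some $v\in S(\Lambda')$ has $\mathbb R^n$-component of norm $<\theta$. Put $w=vg^{-1}=(x_w,y_w)\in\Lambda_Ya_t\setminus\{0\}$. By (4), $|w|\le2R$ and $|w-v|\le2R\delta\le\theta$, so $|y_w|<2\theta$. The nonzero vector $wa_{-\tau}\in\Lambda_Ya_{t-\tau}$ satisfies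
$$|wa_{-\tau}|\le e^{-\tau/m}\,2R+e^{\tau/n}\,2\theta<\varepsilon_1,$$
which contradicts (a), since $t-\tau\ge k_0T$.

**Step (d): conclusion.** The set $O=\{\Lambda g^{-1}:\Lambda\in Z,\ g\in G_\delta\}$ is open and contains $Z$. By (a) and (c), for $t\ge k_0T+\tau$ the lattice $\Lambda_Ya_t$ lies in the compact set $K_{\varepsilon_1}\setminus O$, on which the continuous function $\lambda$ is $<r_\nu$. So $\limsup_{t\to\infty}\lambda(\Lambda_Ya_t)<r_\nu$, and $Y\in\mathrm{DI}^\nu_{n,m}$ by Lemma 3. $\square$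

The other half of a Cantor construction is the dimension count. We use the mass distribution principle: if a probability measure $\omega$ on a set $\mathcal C$ satisfies $\omega(A)\le C'(\operatorname{diam}A)^\sigma$ for all sets $A$, then $\dim_H\mathcal C\ge\sigma$.

**Lemma 7.** Start from one selected cube $I_{k_0}$ of level $k_0$, and let every selected cube have exactly $N_b=\lceil b^D/2\rceil$ selected children. Let $\mathcal C=\bigcap_{k\ge k_0}\bigcup\{\overline I:I\text{ selected of level }k\}$. Then $\dim_H\mathcal C\ge D-\frac{\log2}{\log b}$, and each $Y\in\mathcal C$ has a chain $I_{k_0}\supset I_{k_0+1}\supset\cdots$ of selected cubes with $Y\in\overline{I_k}$ for all $k$.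

*Proof.* Let $Y\in\mathcal C$. For each $k$ some selected cube of level $k$ has $Y$ in its closure, and so do its ancestors. These cubes form an infinite, finitely branching tree, so by König's lemma there is an infinite chain. For the dimension, choose selected children uniformly at random, independently at each level. The random chain determines a point of $\mathcal C$; let $\omega$ be the law of this point. Let $A$ satisfy $b^{-k-1}\le\operatorname{diam}A<b^{-k}$ with $k\ge k_0$. In each coordinate $A$ meets at most $3$ of the closed intervals $[ib^{-k},(i+1)b^{-k}]$, so $A$ meets at most $3^D$ closed level-$k$ cubes, and each given cube occurs in the random chain with probability at most $N_b^{-(k-k_0)}$. With $\sigma=\frac{\log N_b}{\log b}$,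
$$\omega(A)\le3^DN_b^{-(k-k_0)}=3^DN_b^{k_0}b^\sigma\,b^{-(k+1)\sigma}\le C'(\operatorname{diam}A)^\sigma .$$
If $\operatorname{diam}A=0$, the same bound for all $k$ gives $\omega(A)=0$ (note $N_b\ge2$). If $\operatorname{diam}A\ge b^{-k_0}$, use $\omega(A)\le1$ and enlarge $C'$. So $\dim_H\mathcal C\ge\sigma\ge\frac{\log(b^D/2)}{\log b}=D-\frac{\log2}{\log b}$. $\square$

## 7. Selection by a weighted sum of bad densities

We must select half of the children at each level so that $\Lambda_J\in K_\varepsilon$ and no $I_{j+L}$ lies inside $\mathrm{Bad}(I_j)$. At its birth $\mathrm{Bad}(I_j)$ has density at most $p=O(\sqrt\delta)$ in $I_j$, but the density may grow as we pass to children, and at any moment the bad sets of the last $L$ generations are all active.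

The direct way is to control each density separately. The average of $P_j(J)$ over the children $J$ of $I$ is $P_j(I)$, so by Markov's inequality $P_j(J)\le aP_j(I)$ fails for at most a fraction $1/a$ of the children. To have this for $L$ values of $j$ at once, a union bound needs $a$ larger than $L$, say $a=8L$. After $L$ generations the density is then controlled only by $(8L)^Lp$. But $2\sqrt Db^{1-L}\le\delta$ means $\sqrt\delta\ge(2\sqrt Db)^{1/2}b^{-L/2}$, so $(8L)^Lp\ge\mathrm{const}\cdot(8L/\sqrt b)^L$. With $b$ fixed and $\delta\to0$ we have $L\to\infty$, and this bound becomes useless. The way out is to apply Markov's inequality once, to a single weighted sum of all the densities, with geometric weights. The growth factor is then a constant $8$ per generation, and (10) shows that $8^L$ is affordable.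

**Proof of Theorem A.** Let $\nu$ be a norm. Choose its parameters as in Section 6, with $\delta$ so small that $2p\,8^L<1$. Take $k_0=0$ and $I_0=Q$; then $\Lambda_{I_0}=\mathbb Z^d\in K_\varepsilon$ because $\varepsilon\le1$. For a chain $I_0\supset\cdots\supset I_k$ of selected cubes put
$$\Phi(I_k)=\sum_{j=0}^k8^{-(k-j)}P_j(I_k).$$

**Step 1: the selection.** We select so that every selected cube satisfies
$$\Lambda_{I_k}\in K_\varepsilon\qquad\text{and}\qquad\Phi(I_k)\le2p. \tag{11}$$
For $k=0$, $\Phi(I_0)=P_0(I_0)\le p$. Let $I=I_k$ be selected. The children of $I$ have equal volume, so for each $j\le k$ the average of $P_j(J)$ over the children $J$ is $P_j(I)$. Hence the average of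
$$\Sigma(J)=\sum_{j=0}^k8^{-(k+1-j)}P_j(J)$$
is $\Phi(I)/8$. By Markov's inequality $\Sigma(J)\le\Phi(I)/2$ for at least $\frac34b^D$ children (if $\Phi(I)=0$, then all $\Sigma(J)=0$). By the claim of Section 6 at least $\frac34b^D$ children have $\Lambda_J\in K_\varepsilon$. So at least $\frac12b^D$ children have both properties, and for these
$$\Phi(J)=\Sigma(J)+P_{k+1}(J)\le\tfrac12\Phi(I)+p\le2p .$$
Select exactly $N_b=\lceil b^D/2\rceil$ of them.

**Step 2: every point of $\mathcal C$ lies in $\mathrm{DI}^\nu_{n,m}$.** Let $Y\in\mathcal C$, with a chain $(I_k)$ from Lemma 7. For all $j\ge0$, keeping one term of $\Phi(I_{j+L})$,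
$$P_j(I_{j+L})\le8^L\,\Phi(I_{j+L})\le2p\,8^L<1 .$$
By (11) and Lemma 6, $Y\in\mathrm{DI}^\nu_{n,m}$.

**Step 3: dimension.** By Lemma 7, $\dim_H\mathrm{DI}^\nu_{n,m}\ge\dim_H\mathcal C\ge D-\frac{\log2}{\log b}$. This holds for all integers $b\ge\max(b_0,8^4)$; letting $b\to\infty$ gives $\dim_H\mathrm{DI}^\nu_{n,m}\ge D=mn$. The set lies in $\mathbb R^{mn}$, so equality holds. $\blacksquare$

## 8. Countably many norms

**Proof of Theorem B.** The weighted sum has room for a further sum over the norms. Keep $b\ge\max(b_0,8^4)$. If the list of norms is finite, repeat its entries.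

**Step 1: a starting cube inside $U$.** Choose a cube $I_*$ of some level $k_*\ge0$ with $\overline{I_*}\subset U$. Lemma 5, applied to the compact set $\{\Lambda_{I_*}\}$, to the function $\varphi$ chosen after it, and to $t=lT$ with $l$ large, gives $M\in Q$ with $\Lambda_{I_*}u_Ma_{lT}\in K_{\varepsilon'}$. Let $I_{k_0}\subset I_*$ be the cube of level $k_0=k_*+l$ containing $Y_{I_*}+b^{-k_*}M$, and write $M=M_0+b^{-l}M_1$ with $Y_{I_{k_0}}=Y_{I_*}+b^{-k_*}M_0$ and $M_1\in Q$. By (3) and (9), $\Lambda_{I_*}u_Ma_{lT}=\Lambda_{I_*}u_{M_0}a_{lT}u_{M_1}=\Lambda_{I_{k_0}}u_{M_1}$, so $\Lambda_{I_{k_0}}\in K_{\varepsilon'/C_0}=K_\varepsilon$. We start the selection from $I_{k_0}$.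

**Step 2: parameters.** For each $i\ge1$ choose the parameters $\tau_i,\theta_i,C_i,\delta_i,p_i,L_i$ of $\nu_i$ as in Section 6, with $\delta_i$ so small that
$$2^{i+1}p_i\,8^{L_i}<1 . \tag{12}$$
This is possible since (10) gives $p_i8^{L_i}=O_i(\delta_i^{1/4})$. Define $\mathrm{Bad}_i$ and $P_{i,j}$ using $\nu_i,\theta_i,\delta_i$, so that $|\mathrm{Bad}_i(I)|\le p_i|I|$ whenever $\Lambda_I\in K_\varepsilon$.

**Step 3: selection.** For a chain of selected cubes $I_{k_0}\supset\cdots\supset I_k$ put
$$\Phi(I_k)=\sum_{i\ge1}\frac1{2^ip_i}\sum_{j=k_0}^k8^{-(k-j)}P_{i,j}(I_k).$$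
We keep $\Lambda_{I_k}\in K_\varepsilon$ and $\Phi(I_k)\le2$. At the start, $\Phi(I_{k_0})\le\sum_i\frac{p_i}{2^ip_i}=1$. Let $I=I_k$ be selected. The sum of the terms with $j\le k$ of $\Phi(J)$ has average $\Phi(I)/8$ over the children $J$ of $I$ (all terms are nonnegative, so averaging term by term is allowed). By Markov's inequality it is $\le\Phi(I)/2$ for at least $\frac34b^D$ children. Together with the claim of Section 6, at least $\frac12b^D$ children also have $\Lambda_J\in K_\varepsilon$. For these the new terms $j=k+1$ contribute at most $\sum_i2^{-i}=1$, so $\Phi(J)\le\frac12\Phi(I)+1\le2$. Select exactly $N_b$ of them.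

**Step 4: conclusion.** Let $Y\in\mathcal C$ with chain $(I_k)$ from Lemma 7. For all $i\ge1$ and $j\ge k_0$, (12) gives
$$P_{i,j}(I_{j+L_i})\le8^{L_i}\,2^ip_i\,\Phi(I_{j+L_i})\le2^{i+1}p_i\,8^{L_i}<1 .$$
Lemma 6, applied to each $\nu_i$, gives $Y\in\mathrm{BA}\cap\bigcap_i\mathrm{DI}^{\nu_i}_{n,m}$, and $Y\in\overline{I_{k_0}}\subset U$. So the set in Theorem B contains $\mathcal C$ and has dimension $\ge D-\frac{\log2}{\log b}$ by Lemma 7. Let $b\to\infty$. $\blacksquare$

## 9. All norms at once: singular matrices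

**Proof of Theorem C.** **Step 1: $\mathrm{Sing}$ is contained in every $\mathrm{DI}^\nu_{n,m}$.** If $Y\in\mathrm{Sing}$, then by Mahler's criterion $\Lambda_Ya_t$ has arbitrarily short nonzero vectors as $t\to\infty$, so $\lambda(\Lambda_Ya_t)\to0$ for every norm $\nu$. Lemma 3 gives $Y\in\mathrm{DI}^\nu_{n,m}$.

**Step 2: if $Y\notin\mathrm{Sing}$, some norm excludes $Y$.** We make a limit point of the orbit critical by choosing the norm. There are $t_k\to\infty$ with $\Lambda_Ya_{t_k}\to\Lambda_\infty=\mathbb Z^dg$ for some $g\in G$. Let $\nu(x)=|xg^{-1}|_\infty$. Then $B_\nu(\rho)=(-\rho,\rho)^dg$ has volume $(2\rho)^d>2^d$ for $\rho>1$, so $r_\nu\le1$ by Minkowski's theorem. Since $\Lambda_\infty\cap B_\nu(1)=(\mathbb Z^d\cap(-1,1)^d)g=\{0\}$, we have $r_\nu=1$ and $\lambda(\Lambda_\infty)=r_\nu$. By continuity $\lambda(\Lambda_Ya_{t_k})\to r_\nu$, so $Y\notin\mathrm{DI}^\nu_{n,m}$ by Lemma 3. Therefore $\bigcap_\nu\mathrm{DI}^\nu_{n,m}=\mathrm{Sing}$.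

**Step 3: disjointness and dimension.** A bounded orbit does not tend to infinity, so $\mathrm{Sing}\cap\mathrm{BA}=\emptyset$. For $(m,n)\ne(1,1)$,
$$\dim_H\mathrm{Sing}=mn\Big(1-\frac1{m+n}\Big)<mn$$
by Das–Fishman–Simmons–Urbański, *A variational principle in the parametric geometry of numbers*, Adv. Math. 437 (2024).

For $m=n=1$, $\mathrm{Sing}=\mathbb Q$, which is countable and has dimension $0$. Indeed, rational $Y$ are singular by Section 2. Conversely, let $Y\in\mathrm{Sing}$, and let $t_0$ be such that for $t>t_0$ the lattice $\Lambda_Ya_t$ has a nonzero vector of Euclidean norm $<1$; dividing by an integer, we may take it primitive. Two linearly independent vectors $v,w$ of a unimodular lattice in the plane satisfy $|v||w|\ge|\det(v,w)|\ge1$, so for each $t$ this primitive vector is unique up to sign. For primitive $(p,q)\in\mathbb Z^2$, taken up to sign, the sets $\{t>t_0:|(e^t(qY-p),e^{-t}q)|<1\}$ are therefore open, pairwise disjoint, and cover the connected set $(t_0,\infty)$. So one of them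 is all of $(t_0,\infty)$. For this $(p,q)$, $|qY-p|<e^{-t}$ for all $t>t_0$, so $qY=p$. If $q=0$ then also $p=0$, which is impossible. Hence $Y\in\mathbb Q$. $\blacksquare$

So in Theorem B the words "countably many norms" cannot be replaced by "all norms".
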